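\title{A solenoid and an infinite wedge of circles have no product in the shape category}

\begin{abstract}
We show that the shape category of topological spaces does not have all binary products: no space, with any choice of projections, is a product of a solenoid and the wedge of a sequence of circles. The same holds for spaces that have a solenoid, respectively a suitable infinite wedge of finite complexes, as a retract in the shape category. The proof turns a hypothetical product into a single map from the Cartesian product to an explicit CW complex and studies the monodromy of this map along the dense one-parameter subgroup of the solenoid. In the positive direction, the Cartesian product of a compact Hausdorff space and a topological sum of spaces dominated by compact Hausdorff spaces is a product in the shape category. In particular, a solenoid and a graph have a product exactly when every component of the graph has finitely generated fundamental group.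
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The shape category}
Shape theory compares spaces through their maps into polyhedra. Let $\mathbf H$ be the homotopy category of topological spaces, let $[X,Y]$ be the set of homotopy classes of maps $X\to Y$, and let $\mathbf{HPol}$ be the full subcategory of $\mathbf H$ of spaces having the homotopy type of a polyhedron, equivalently of a CW complex. A \emph{shape morphism} $F\colon X\to Y$ is a family of functions
\[
F^*\colon [Y,Q]\to[X,Q],\qquad Q\in\mathbf{HPol},
\]
that is natural in $Q$: if $F^*[u]=[u']$ and $v\colon Q\to Q'$ is a map of spaces in $\mathbf{HPol}$, then $F^*[vu]=[vu']$. Composition is $(GF)^*=F^*G^*$. Spaces and shape morphisms form the \emph{shape category} $\mathbf{Sh}$, and the \emph{shape functor} $S\colon\mathbf H\to\mathbf{Sh}$ keeps objects fixed and sends $[f]$ to the family $S[f]^*[u]=[uf]$. This is the standard description of shape morphisms \cite{Mar73}, \cite[Ch.~I]{MS}. If $(Y_\mu)$ is an $\mathbf{HPol}$-expansion of $Y$, the same set $\mathbf{Sh}(X,Y)$ is $\lim_\mu[X,Y_\mu]$, the set of morphisms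 in pro-$\mathbf{HPol}$; we do not use this second description.

Three consequences of the definition are used throughout.
\begin{itemize}
\item[(S1)] \emph{If $Y\in\mathbf{HPol}$, then $S\colon[X,Y]\to\mathbf{Sh}(X,Y)$ is bijective.} This is the Yoneda lemma: if $F^*[1_Y]=[f]$, then $F^*[u]=[uf]$ for all $u$ by naturality.
\item[(S2)] \emph{Two shape morphisms $F,F'\colon X\to Y$ are equal if $F^*[u]=F'^*[u]$ for all maps $u$ from $Y$ to CW complexes}, because every $Q\in\mathbf{HPol}$ is homotopy equivalent to a CW complex and $F^*,F'^*$ are natural.
\item[(S3)] \emph{If $X$ is connected, any two constant maps $Z\to X$ induce the same shape morphism.} Let $a,b$ be their values and $u\colon X\to Q$ a map to a CW complex. The set $u(X)$ is connected, and the components of $Q$ are path connected, so a path joins $u(a)$ to $u(b)$, and the constant maps at $u(a)$ and $u(b)$ are homotopic.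
\end{itemize}
Thus shape agrees with homotopy for polyhedral targets, and it does not distinguish the path components of a connected space by means of points.

\subsection*{Products}
A \emph{product} of objects $X,Y$ of a category is an object $P$ with morphisms $p_X\colon P\to X$ and $p_Y\colon P\to Y$ such that for every object $Z$ and all $F\colon Z\to X$, $G\colon Z\to Y$ there is a unique $H\colon Z\to P$ with $p_XH=F$ and $p_YH=G$. We call $F,G$ the \emph{components} of $H$. In $\mathbf{Top}$ and in $\mathbf H$ the Cartesian product $X\times Y$ with its projections $\pi_X,\pi_Y$ is a product. In $\mathbf{Sh}$ the triple $(X\times Y,S[\pi_X],S[\pi_Y])$ is a product in two basic cases.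
\begin{itemize}
\item[(P1)] \emph{$X$, $Y$ and $X\times Y$ lie in $\mathbf{HPol}$}, for example $X$ is a finite CW complex and $Y$ is any CW complex. By (S1), $\mathbf{Sh}(Z,X\times Y)=[Z,X]\times[Z,Y]=\mathbf{Sh}(Z,X)\times\mathbf{Sh}(Z,Y)$.
\item[(P2)] \emph{$X$ and $Y$ are compact Hausdorff.} This is a known theorem; we use it without proof, and only in Section~\ref{sec:positive}.
\end{itemize}
In general the Cartesian product fails: Dydak and Marde\v{s}i\'c showed that the Cartesian product of a dyadic solenoid and the wedge of a sequence of copies of $S^1$ is not a product in $\mathbf{Sh}$. This does not exclude that some other space is a product, and so the following question, posed in \cite{source}, remains to be answered.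

\medskip
\noindent\textbf{Question.} \emph{Does every pair of topological spaces $X,Y$ admit a product in $\mathbf{Sh}$?}
\medskip

A positive answer is a reasonable guess, even for the pair of Dydak and Marde\v{s}i\'c. The solenoid is an inverse limit of circles, and a circle has a product with the wedge by (P1). The wedge is a union of finite wedges, and each of them has a product with the solenoid by (P2). Moreover, $P$ may be any space and $p_X,p_Y$ any shape morphisms, so there seems to be ample room to repair the Cartesian product by changing its topology or by attaching something to it. The answer is nevertheless negative.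

\subsection*{Results}
Let $\mathfrak p=(p_1,p_2,\dots)$ be a sequence of integers $p_n\ge2$, and put $N_0=1$, $N_n=p_1\cdots p_n$. Let $\mathbb T_n$, $n\ge0$, be copies of the circle group $\mathbb T=\mathbb R/\mathbb Z$. The \emph{solenoid} of type $\mathfrak p$ is the compact group
\[
\Sigma_{\mathfrak p}=\Bigl\{(x_n)_{n\ge0}\in\prod_{n\ge 0}\mathbb T_n:\ p_{n+1}x_{n+1}=x_n\ \text{for all } n\Bigr\},
\]
with projections $q_n\colon\Sigma_{\mathfrak p}\to\mathbb T_n$. The dyadic solenoid is the case $p_n=2$. Wedges of CW complexes always carry the CW topology, the quotient topology from the disjoint union.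

\begin{theorem}\label{thm:main}
The solenoid $\Sigma_{\mathfrak p}$ and the wedge $\bigvee_{i\ge1}S^1$ have no product in $\mathbf{Sh}$.
\end{theorem}

The topology of the wedge matters: a compact union of shrinking circles with one common point has a product with $\Sigma_{\mathfrak p}$ by (P2). The proof of Theorem~\ref{thm:main} applies to more general wedges and passes to spaces that contain the two factors as retracts.

\begin{definition}\label{def:admissible}
A wedge $V=\bigvee_{i\ge1}V_i$ of finite connected CW complexes with base vertex $*$ is \emph{admissible} (for $\mathfrak p$) if each $V_i$ satisfies one of the conditions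
\begin{itemize}
\item[(a)] $\pi_1(V_i)\ne1$;
\item[(b)] $\pi_1(V_i)=1$, and $\tilde H_*(V_i;\mathbb F_p)\ne0$ for every prime $p$ dividing some $p_n$.
\end{itemize}
\end{definition}

The circle satisfies (a) and the spheres $S^d$, $d\ge2$, satisfy (b), so every wedge of a sequence of spheres of positive dimension is admissible. An object $X'$ is a \emph{retract} of $X$ in a category if there are morphisms $J\colon X'\to X$ and $R\colon X\to X'$ with $RJ=1_{X'}$; a retract of $X$ in $\mathbf H$ is said to be \emph{dominated} by $X$.

\begin{theorem}\label{thm:general}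
Let $X$ be a space having some solenoid $\Sigma_{\mathfrak p}$ as a retract in $\mathbf{Sh}$, and let $Y$ be a space having an admissible wedge $V$ as a retract in $\mathbf{Sh}$. Then $X$ and $Y$ have no product in $\mathbf{Sh}$.
\end{theorem}

\begin{theorem}\label{thm:positive}
If $X$ is compact Hausdorff and $Y$ is a topological sum of spaces, each dominated in $\mathbf H$ by a compact Hausdorff space, then $X\times Y$ with $S[\pi_X],S[\pi_Y]$ is a product in $\mathbf{Sh}$.
\end{theorem}

\begin{corollary}\label{cor:classification}
Let $Y$ be a nonempty CW complex each of whose components is homotopy equivalent to a wedge of spheres of positive dimension (possibly the empty wedge, a point). A solenoid $\Sigma_{\mathfrak p}$ and $Y$ have a product in $\mathbf{Sh}$ if and only if each of these wedges can be taken finite; in that case $\Sigma_{\mathfrak p}\times Y$ is a product. In particular, for a graph $Y$ a product exists if and only if every component of $Y$ has finitely generated fundamental group.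
\end{corollary}

So a solenoid has a product with the disjoint union of infinitely many circles, but not with their wedge.

Theorem~\ref{thm:main} is the case $X=\Sigma_{\mathfrak p}$, $Y=V$, $V_i=S^1$ of Theorem~\ref{thm:general}. A reader interested only in Theorem~\ref{thm:main} may take all retractions to be identities and skip case (b). Section~\ref{sec:test} introduces a test map $\varphi\colon\Sigma_{\mathfrak p}\times V\to K$ and shows by a group computation that it separates slices $\{a\}\times V$ which a product would have to identify. Section~\ref{sec:reduction} shows that an arbitrary product $P$ produces a map $\psi$ with the same source and target, about which only a little homotopy information is known. Sections~\ref{sec:monodromy}--\ref{sec:rigidity} show that this information suffices to repeat the computation. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and Corollary~\ref{cor:classification}.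

\section{Tools}\label{sec:tools}

\subsection*{Textbook facts}
\begin{itemize}
\item[(F1)] A compact subset of a CW complex lies in a finite subcomplex. The components of a CW complex are open and path connected.
\item[(F2)] A CW pair $(T,T_0)$ has the homotopy extension property; equivalently, $T\times[0,1]$ retracts onto $T\times0\cup T_0\times[0,1]$. Multiplying the retraction by a space $D$ shows that $(D\times T,D\times T_0)$ has the property too.
\item[(F3)] A covering map has the homotopy lifting property for all spaces.
\item[(F4)] The product of a quotient map with the identity of a locally compact Hausdorff space is a quotient map.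
\item[(F5)] A finite CW complex $L$ embeds in some $\mathbb R^N$ as a retract of an open neighborhood.
\end{itemize}

For a finite complex $L$ we fix an embedding as in (F5), a retraction $r\colon U\to L$, and, by compactness, $\varepsilon>0$ such that the open $\varepsilon$-ball around each point of $L$ lies in $U$.

\begin{lemma}[close maps are homotopic]\label{lem:close}
If $f\colon T\to L$ and $f'\colon T\to\mathbb R^N$ satisfy $|f(z)-f'(z)|<\varepsilon$ for all $z\in T$, then $f'(T)\subset U$, and $r((1-t)f+tf')$ is a homotopy from $f$ to $rf'$ that is stationary where $f=f'$.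
\end{lemma}

\begin{proof}
The segment from $f(z)$ to $f'(z)$ lies in the $\varepsilon$-ball around $f(z)$, hence in $U$; and $rf=f$.
\end{proof}

\subsection*{Moving the base point}
Shape morphisms know only free homotopy classes, while our invariants are pointed. The link is the action of paths on pointed classes. Let $T$ be a CW complex with base vertex $*$ and $Q$ a space. For $k\in Q$ let $[T,(Q,k)]_*$ be the set of pointed homotopy classes of maps with $*\mapsto k$. The \emph{trace} of a homotopy $H\colon T\times[0,1]\to Q$ is the path $s\mapsto H(*,s)$. We write $\delta\cdot\delta'$ for the path $\delta$ followed by $\delta'$, and $\bar\delta$ for the reverse of $\delta$.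

\begin{lemma}\label{lem:action}
A path $\delta$ from $k$ to $k'$ in $Q$ determines a bijection $\delta_\#\colon[T,(Q,k')]_*\to[T,(Q,k)]_*$ by the rule: $\delta_\#[f']=[f]$ if some homotopy from $f$ to $f'$ has trace $\delta$. Moreover:
\begin{itemize}
\item[(A1)] $\delta_\#$ depends only on the class of $\delta$ rel endpoints, and $(\delta\cdot\delta')_\#=\delta_\#\delta'_\#$. Hence $\pi_1(Q,k)$ acts on $[T,(Q,k)]_*$ on the left; we write $g\cdot h$.
\item[(A2)] If $\delta_\#[f']=[f]$ and $C\colon Q\to Q'$ is a map, then $(C\delta)_\#[Cf']=[Cf]$.
\item[(A3)] If $\delta_\#[f']=[f]$ and $\beta$ is a loop in $T$ at $*$, then $f\beta\simeq\delta\cdot f'\beta\cdot\bar\delta$ rel endpoints. For $T=S^1$ the action in \textup{(A1)} is conjugation, $g\cdot h=ghg^{-1}$.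
\end{itemize}
\end{lemma}

\begin{proof}
Given $f'$, extend $\bar\delta$ by (F2) to a homotopy starting at $f'$ and reverse it; this produces an $f$. Suppose homotopies from $f$ to $f'$ and from $f_1$ to $f_1'$ have traces $\delta\simeq\delta_1$ rel endpoints, and $f'\simeq f_1'$ rel $*$. Concatenation gives a homotopy from $f$ to $f_1$ whose trace is a null-homotopic loop. By (F2) for the pair $(T\times[0,1],\,T\times\{0,1\}\cup *\times[0,1])$, this homotopy can be deformed, keeping its ends fixed, while the trace contracts; the result is a pointed homotopy from $f$ to $f_1$. So $\delta_\#$ is well defined and depends only on the class of $\delta$. Concatenating homotopies gives the composition rule; a constant path acts as the identity, so $\bar\delta_\#$ is inverse to $\delta_\#$. For (A2) compose the homotopy $H$ with $C$. For (A3), the square $(s,t)\mapsto H(\beta(s),t)$ has bottom $f\beta$, top $f'\beta$, and both vertical sides $\delta$.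
\end{proof}

\subsection*{The line and the fiber in the solenoid}
From now on $\mathfrak p$ is fixed and $\Sigma=\Sigma_{\mathfrak p}$. For $x\in\Sigma$ and $k\le n$ we have $x_k=p_{k+1}\cdots p_nx_n$; in particular $N_nq_n=q_0$. The continuous homomorphism
\[
\xi\colon\mathbb R\to\Sigma,\qquad \xi(s)=(s/N_n)_{n\ge0},
\]
satisfies $q_0\xi(s)=s \bmod 1$. Each $q_n\xi$ is onto, so $q_n$ is onto. Given $x\in\Sigma$ and $n$, choose $s$ with $s/N_n=x_n$ in $\mathbb T$; then $\xi(s)$ and $x$ agree in coordinates $0,\dots,n$. Hence $\xi(\mathbb R)$ is dense and $\Sigma$ is connected.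

Let $\Delta=\ker q_0$. For $a\in\Delta$ the $n$th coordinate is $a_n/N_n$ with $a_n\in\mathbb Z/N_n$, and the defining relation of $\Sigma$ reads $a_{n+1}\equiv a_n \pmod{N_n}$. So $\Delta$ is the compact group $\varprojlim\mathbb Z/N_n$ (the $2$-adic integers in the dyadic case). Let $\Delta_k=\{a\in\Delta:a_k=0\}$. We record:
\begin{itemize}
\item[($\Delta$1)] $\Delta=\Delta_0\supset\Delta_1\supset\cdots$ are subgroups of index $N_k$ with $\bigcap_k\Delta_k=0$, and their cosets form a base of clopen sets of $\Delta$.
\item[($\Delta$2)] $m\mapsto\xi(m)$ embeds $\mathbb Z$ in $\Delta$, because $\xi(m)\in\Delta_k$ if and only if $N_k\mid m$, and $N_k\ge2^k$. We write $m$ for $\xi(m)$.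
\item[($\Delta$3)] If $n\le k$ and $a\in\Delta_n$, there is $m\in\mathbb Z$ with $a-N_nm\in\Delta_k$, because $a_k$ lies in the kernel $N_n\mathbb Z/N_k$ of $\mathbb Z/N_k\to\mathbb Z/N_n$.
\item[($\Delta$4)] $\Delta_n\setminus\mathbb Z\neq\emptyset$ for every $n$. Each $a_k$ has $p_{k+1}\ge2$ lifts $a_{k+1}$, so $\Delta$ is uncountable, and so is its finite-index subgroup $\Delta_n$.
\end{itemize}

\section{The test complex, and why the Cartesian product fails}\label{sec:test}

Let $V=\bigvee_{i\ge1}V_i$ be an admissible wedge, and let $\pi_\Sigma,\pi_V$ be the projections of $\Sigma\times V$. For $a\in\Sigma$ the \emph{slice} at $a$ is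
\[
\iota_a\colon V\to\Sigma\times V,\qquad\iota_a(y)=(a,y),
\]
and for a map $\psi$ on $\Sigma\times V$ we put $\psi_a=\psi\iota_a$. The shape morphisms $S[\iota_a]$ all have the same components: the second is the identity, and the first is independent of $a$ by (S3). If $\Sigma\times V$ were a product, the $S[\iota_a]$ would all be equal, that is, $\psi_a\simeq\psi_b$ for every map $\psi$ from $\Sigma\times V$ to a CW complex. A map that factors through some $\mathbb T_n\times V$ cannot violate this, since $\mathbb T_n$ is path connected. We therefore want a map that uses more and more coordinates of $\Sigma$, say the coordinate $q_i$ on $\Sigma\times V_i$. These pieces must agree on $\Sigma\times *$, and since $N_iq_i=q_0$ we can force this by an identification in the target.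

\begin{definition}\label{def:K}
Let $K$ be the quotient of $\mathbb T_0\sqcup\bigsqcup_{i\ge1}\mathbb T_i\times V_i$ obtained by identifying $(x,*)\in\mathbb T_i\times *$ with $N_ix\in\mathbb T_0$. Let $[x,y]$ be the class of $(x,y)\in\mathbb T_i\times V_i$, let $k_0=0\in\mathbb T_0$, let $\Gamma=\pi_1(K,k_0)$, and let $K_M$ be the image of $\mathbb T_0\sqcup\bigsqcup_{i\le M}\mathbb T_i\times V_i$. Define
\[
\begin{array}{lll}
\varphi\colon\Sigma\times V\to K, & \varphi(x,y)=[q_i(x),y] &\text{for } y\in V_i,\\[2pt]
A\colon K\to\mathbb T, & A(x)=x\ \text{ on }\mathbb T_0, & A[x,y]=N_ix\ \text{ on }\mathbb T_i\times V_i,\\[2pt]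
B\colon K\to V, & B(\mathbb T_0)=*, & B[x,y]=y.
\end{array}
\]
\end{definition}

Give each circle the CW structure with the single vertex $0$. The maps $x\mapsto N_ix$ are cellular, so $K$ is a connected CW complex, obtained from $\mathbb T_0$ by attaching the cells of $\mathbb T_i\times V_i$ outside $\mathbb T_i\times *$. By (F1), every compact subset of $K$ lies in some $K_M$. The maps $A$ and $B$ respect the identifications, hence are continuous. The map $\varphi$ is well defined because $[q_i(x),*]=N_iq_i(x)=q_0(x)$ for every $i$. It is continuous because it is continuous on each $\Sigma\times V_i$ and $\Sigma\times\bigsqcup V_i\to\Sigma\times V$ is a quotient map by (F4); this uses the compactness of $\Sigma$ and the CW topology of $V$. Finally,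
\begin{equation}\label{eq:AB}
A\varphi=q_0\pi_\Sigma,\qquad B\varphi=\pi_V .
\end{equation}

\begin{example}[the model computation]\label{ex:model}
Let $V_i=S^1$ for all $i$. \emph{For $\alpha\in\Delta$, the maps $\varphi_0$ and $\varphi_\alpha$ are freely homotopic if and only if $\alpha\in\mathbb Z$.}

If $\alpha=m\in\mathbb Z$, then $s\mapsto\varphi_{\xi(sm)}$ is a homotopy. For the converse, $K$ has one vertex, one $1$-cell $t$ from $\mathbb T_0$, a $1$-cell $y_i$ from $0\times V_i$, and one $2$-cell from each torus $\mathbb T_i\times V_i$, in which the circle $\mathbb T_i\times *$ has been wrapped $N_i$ times around $t$. Thus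
\[
\Gamma=\langle\, t,y_1,y_2,\dots \mid t^{N_i}y_i=y_it^{N_i}\ (i\ge1)\,\rangle .
\]
For $a\in\Delta$ the map $\varphi_a$ is pointed, since $\varphi(a,*)=q_0(a)=k_0$. Let $h_i(a)\in\Gamma$ be the class of the loop $\varphi_a|V_i$, $y\mapsto[a_i/N_i,y]$, with $a_i$ represented by an integer. The homotopy $(y,s)\mapsto[sa_i/N_i,y]$ from $\varphi_0|V_i$ to $\varphi_a|V_i$ has trace $s\mapsto sa_i\in\mathbb T_0$, which represents $t^{a_i}$. By (A3),
\[
h_i(a)=t^{-a_i}y_it^{a_i}.
\]
Now let a homotopy from $\varphi_0$ to $\varphi_\alpha$ have trace $w\in\Gamma$. By (A3), $y_j=w\,h_j(\alpha)\,w^{-1}$ for all $j$, \emph{with one and the same $w$}. So $wt^{-\alpha_j}$ commutes with $y_j$ for every $j$. Write $w$ as a word in $t,y_1,\dots,y_M$, let $\omega\in\mathbb Z$ be the exponent sum of $t$ in it, and let $j>M$. The assignment $t\mapsto\tau$, $y_j\mapsto y$, $y_i\mapsto1$ $(i\ne j)$ respects the relations and defines a homomorphism from $\Gamma$ to the free product $\langle\tau\mid\tau^{N_j}\rangle*\langle y\rangle$. It sends $wt^{-\alpha_j}$ to $\sigma=\tau^{\omega-\alpha_j}$, which must commute with $y$. If $\sigma\ne1$,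 then $\sigma y$ and $y\sigma$ are different reduced words; so $\sigma=1$, that is, $\alpha-\omega\in\Delta_j$. This holds for all $j>M$, hence $\alpha=\omega\in\mathbb Z$ by ($\Delta$1).

By ($\Delta$4) there is $\alpha\in\Delta\setminus\mathbb Z$. Then $S[\iota_0]\ne S[\iota_\alpha]$, and $\Sigma\times V$ is not a product in $\mathbf{Sh}$. On a finite subwedge $V_1\vee\dots\vee V_M$ the obstruction disappears: there $\varphi_\alpha$ coincides with $\varphi_m$ for any integer $m$ with $\alpha-m\in\Delta_M$. The integer $m$ must change with $M$, and a single trace $w$ cannot follow it.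
\end{example}

\section{From an arbitrary product to a map into $K$}\label{sec:reduction}

Example~\ref{ex:model} concerns one candidate. To treat an arbitrary product $P$ we compare it with $\Sigma\times V$. The universal property of $P$ gives a shape morphism $\Sigma\times V\to P$. In the opposite direction we cannot use a universal property, since $\Sigma\times V$ has none in $\mathbf{Sh}$; we need honest maps $P\to\Sigma$ and $P\to V$. For $V$ these come from (S1). For $\Sigma$ they come from the fact that the bonding maps are coverings.

\begin{lemma}\label{lem:strict}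
\begin{itemize}
\item[(i)] Every map $u\colon\Sigma\to Q$ with $Q\in\mathbf{HPol}$ is homotopic to $vq_n$ for some $n$ and some map $v\colon\mathbb T_n\to Q$.
\item[(ii)] For every space $Z$, every $F\in\mathbf{Sh}(Z,\Sigma)$ equals $S[f]$ for some map $f\colon Z\to\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Composing with a homotopy equivalence, we may assume that $Q$ is a CW complex, and then $u$ maps into a finite subcomplex $L\subset\mathbb R^N$. By the Tietze extension theorem, $u$ extends to $\hat u\colon\Pi\to\mathbb R^N$, where $\Pi=\prod_n\mathbb T_n$. By uniform continuity there is $n$ with $|\hat u(x)-\hat u(x')|<\varepsilon$ whenever $x,x'\in\Pi$ agree in coordinates $0,\dots,n$. The projection $q_n$ has no section with values in $\Sigma$ at our disposal, but $\Pi$ offers the substitute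
\[
\zeta\colon\mathbb T_n\to\Pi,\qquad\zeta(z)=(p_1\cdots p_nz,\ p_2\cdots p_nz,\ \dots,\ p_nz,\ z,\ 0,\ 0,\dots).
\]
For $x\in\Sigma$ the points $x$ and $\zeta q_n(x)$ agree in coordinates $0,\dots,n$, so $|u(x)-\hat u\zeta q_n(x)|<\varepsilon$. Since $q_n$ is onto, $\hat u\zeta$ maps $\mathbb T_n$ into $U$, and $v=r\hat u\zeta$ is defined. Lemma~\ref{lem:close} gives $u\simeq vq_n$.

(ii) Let $F^*[q_n]=[f_n']$ with $f_n'\colon Z\to\mathbb T_n$. From $p_{n+1}q_{n+1}=q_n$ and naturality we get $p_{n+1}f'_{n+1}\simeq f'_n$. We construct $f_n\simeq f_n'$ with $p_{n+1}f_{n+1}=f_n$ strictly. Put $f_0=f_0'$. Given $f_n$, there is a homotopy from $p_{n+1}f'_{n+1}$ to $f_n$. Multiplication by $p_{n+1}$ is a covering $\mathbb T_{n+1}\to\mathbb T_n$, so by (F3) the homotopy lifts to one starting at $f'_{n+1}$; let $f_{n+1}$ be its end. Then $f=(f_n)$ is a map $Z\to\Sigma$ with $q_nf=f_n$. For $u\simeq vq_n$ as in (i), naturality gives $F^*[u]=[vf_n']=[vq_nf]=[uf]$. So $F=S[f]$.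
\end{proof}

\begin{lemma}\label{lem:e}
Let $\Sigma$ and $V$ be retracts in $\mathbf{Sh}$ of $X$ and $Y$. If $X$ and $Y$ have a product in $\mathbf{Sh}$, then there is $e\in\mathbf{Sh}(\Sigma\times V,\Sigma\times V)$ with
\[
S[\pi_\Sigma]\,e=S[\pi_\Sigma],\qquad S[\pi_V]\,e=S[\pi_V],\qquad e\,S[\iota_a]=e\,S[\iota_b]\quad\text{for all }a,b\in\Sigma.
\]
\end{lemma}

\begin{proof}
Let $R_XJ_X=1_\Sigma$ and $R_YJ_Y=1_V$, and let $(P,p_X,p_Y)$ be a product. Let $\Theta\colon\Sigma\times V\to P$ be the morphism with components $J_XS[\pi_\Sigma]$ and $J_YS[\pi_V]$. By Lemma~\ref{lem:strict}(ii), $R_Xp_X=S[f_\Sigma]$ for a map $f_\Sigma\colon P\to\Sigma$, and by (S1), $R_Yp_Y=S[f_V]$ for a map $f_V\colon P\to V$. Let $f=(f_\Sigma,f_V)\colon P\to\Sigma\times V$ and $e=S[f]\Theta$. Then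
\begin{align*}
S[\pi_\Sigma]e&=S[f_\Sigma]\Theta=R_Xp_X\Theta=R_XJ_XS[\pi_\Sigma]=S[\pi_\Sigma],\\
S[\pi_V]e&=S[f_V]\Theta=R_Yp_Y\Theta=R_YJ_YS[\pi_V]=S[\pi_V].
\end{align*}
The components of $\Theta S[\iota_a]$ are $J_XS[\pi_\Sigma\iota_a]$ and $J_Y$. The map $\pi_\Sigma\iota_a$ is constant, so by (S3) these components do not depend on $a$. By the uniqueness clause for $P$, the morphism $\Theta S[\iota_a]$ does not depend on $a$, and neither does $eS[\iota_a]$.
\end{proof}

The space $P$ has now disappeared. Evaluating $e$ on the test class $[\varphi]$ removes shape theory as well, and what remains is the following statement about maps. We identify $\pi_1(\mathbb T,0)$ with $\mathbb Z$ by lifting loops to $\mathbb R$.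

\begin{proposition}[rigidity of slices]\label{prop:rigid}
Let $V$ be an admissible wedge and let $\psi\colon\Sigma\times V\to K$ be a map such that
\begin{itemize}
\item[(R1)] the map $\chi\colon\Sigma\to\mathbb T$, $\chi(x)=A\psi(x,*)$, is homotopic to $q_0$;
\item[(R2)] $B\psi_0\simeq1_V$.
\end{itemize}
Then there is $n\ge0$ such that, for $\alpha\in\Delta_n$, a free homotopy $\psi_0\simeq\psi_\alpha$ exists only if $\alpha\in\mathbb Z$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general} from Proposition~\ref{prop:rigid}]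
Suppose $X$ and $Y$ have a product. Take $e$ as in Lemma~\ref{lem:e} and let $\psi$ represent $e^*[\varphi]$. By naturality and \eqref{eq:AB},
\begin{align*}
[A\psi]&=e^*[A\varphi]=e^*[q_0\pi_\Sigma]=(S[\pi_\Sigma]e)^*[q_0]=[q_0\pi_\Sigma],\\
[B\psi]&=e^*[B\varphi]=e^*[\pi_V]=(S[\pi_V]e)^*[1_V]=[\pi_V].
\end{align*}
Restricting to $\Sigma\times *$ and to the slice at $0$ gives (R1) and (R2). The class $[\psi_a]=(eS[\iota_a])^*[\varphi]$ does not depend on $a$, so $\psi_0\simeq\psi_\alpha$ for all $\alpha\in\Sigma$. With $n$ as in Proposition~\ref{prop:rigid} and $\alpha\in\Delta_n\setminus\mathbb Z$, which exists by ($\Delta$4), this is a contradiction.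
\end{proof}

Example~\ref{ex:model} is the case $\psi=\varphi$, $V_i=S^1$, $n=0$. It used three things: the formula $h_i(a)=t^{-a_i}y_it^{a_i}$, the exponent sum of $t$, and the quotient $\mathbb Z/N_j*\mathbb Z$. Section~\ref{sec:monodromy} finds substitutes for the first two, and Section~\ref{sec:detect} for the third.

\section{Monodromy along the line}\label{sec:monodromy}

Fix $\psi$ satisfying (R1) and (R2), and write $[V_i,K]_*$ for $[V_i,(K,k_0)]_*$. The formula for $h_i(a)$ in Example~\ref{ex:model} is determined by two softer facts: passing from $a$ to $a+1$ conjugates $h_i$ by a group element that does not depend on $i$, and $h_i(a)$ is a locally constant function of $a\in\Delta$. Both survive for $\psi$. The first obstacle is that the slices $\psi_a$ need not be pointed, so we join $k_0$ to the points $\psi(a,*)$ by paths. The paths must depend continuously on $a$, or local constancy is lost; this is possible because $\Delta$ is zero-dimensional.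

\begin{lemma}\label{lem:paths}
There is a map $c\colon\Delta\times[0,1]\to K$ with $c(a,0)=k_0$ and $c(a,1)=\psi(a,*)$.
\end{lemma}

\begin{proof}
The compact set $\psi(\Delta\times *)$ lies in a finite subcomplex $L\subset\mathbb R^N$. By uniform continuity and ($\Delta$1) there is $k$ with $|\psi(a,*)-\psi(a',*)|<\varepsilon$ whenever $a-a'\in\Delta_k$. In each of the finitely many cosets $D$ of $\Delta_k$ choose a point $d$. For $a\in D$, the formula $r((1-t)\psi(d,*)+t\psi(a,*))$ is a path from $\psi(d,*)$ to $\psi(a,*)$, continuous in $(a,t)$. Precede it by a fixed path from $k_0$ to $\psi(d,*)$. The cosets are clopen, so these families combine to a map $c$.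
\end{proof}

Put $c_a=c(a,\cdot)$. For $a\in\Delta$ let $\delta_a(s)=\psi(a+\xi(s),*)$, $0\le s\le1$, a path from $\psi(a,*)$ to $\psi(a+1,*)$, and define
\[
g(a)=[c_a\cdot\delta_a\cdot\bar c_{a+1}]\in\Gamma,\qquad h_i(a)=(c_a)_\#[\psi_a|V_i]\in[V_i,K]_* .
\]
The homotopy $s\mapsto\psi_{a+\xi(s)}|V_i$ from $\psi_a|V_i$ to $\psi_{a+1}|V_i$ has trace $\delta_a$. By (A1),
\[
h_i(a)=(c_a)_\#(\delta_a)_\#[\psi_{a+1}|V_i]=(c_a\cdot\delta_a\cdot\bar c_{a+1})_\#(c_{a+1})_\#[\psi_{a+1}|V_i]=g(a)\cdot h_i(a+1),
\]
that is,
\begin{equation}\label{eq:step}
h_i(a+1)=g(a)^{-1}\cdot h_i(a)\qquad(a\in\Delta,\ i\ge1).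
\end{equation}
For $\psi=\varphi$ one can take $c$ constant, and then $\delta_a(s)=s\in\mathbb T_0$ and $g(a)=t$.

\begin{lemma}[local constancy]\label{lem:locconst}
There are integers $n$ and $k_1,k_2,\dots$ such that $g$ is constant on the cosets of $\Delta_n$ and $h_i$ is constant on the cosets of $\Delta_{k_i}$.
\end{lemma}

\begin{proof}
Let $T$ be a finite CW complex with base vertex $*$ and $\Phi\colon\Delta\times T\to K$ a map with $\Phi(\Delta\times *)=k_0$. Its image lies in a finite subcomplex $L\subset\mathbb R^N$. By uniform continuity there is $k$ with $|\Phi(a,z)-\Phi(a',z)|<\varepsilon$ for all $z$ whenever $a-a'\in\Delta_k$. For such $a,a'$, Lemma~\ref{lem:close} gives a homotopy from $\Phi(a,\cdot)$ to $\Phi(a',\cdot)$ that is stationary at $*$. So the pointed class of $\Phi(a,\cdot)$ is constant on the cosets of $\Delta_k$.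

The loops $c_a\cdot\delta_a\cdot\bar c_{a+1}$ form such a map with $T=S^1$. For $h_i$, apply (F2) to the pair $(\Delta\times V_i,\Delta\times *)$: the homotopy $(a,s)\mapsto\bar c_a(s)$ on $\Delta\times *$ extends to a homotopy starting at $\psi|\Delta\times V_i$. Its end $\Phi$ sends $\Delta\times *$ to $k_0$, and the reversed homotopy from $\Phi(a,\cdot)$ to $\psi_a|V_i$ has trace $c_a$. Hence $\Phi(a,\cdot)$ represents $h_i(a)$.
\end{proof}

The compactness of each $V_i$ was used here. The levels $k_i$ may grow with $i$ in a way we do not control, but $n$ depends only on $\psi|\Sigma\times *$ and $c$. This is the integer $n$ of Proposition~\ref{prop:rigid}. Since $g$ is periodic with period $N_n$, it is natural to take $N_n$ steps at once. Put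
\[
\gamma=g(0)\,g(1)\cdots g(N_n-1)\in\Gamma .
\]
For $a\in\Delta_n$ we have $g(a+l)=g(l)$ for all integers $l$, so $N_n$ applications of \eqref{eq:step} give
\[
h_i(a+N_n)=g(N_n-1)^{-1}\cdots g(1)^{-1}g(0)^{-1}\cdot h_i(a)=\gamma^{-1}\cdot h_i(a).
\]
Applying this to $a=N_nm\in\Delta_n$ and inducting upward and downward from $m=0$, we obtain
\begin{equation}\label{eq:power}
h_i(N_nm)=\gamma^{-m}\cdot h_i(0)\qquad(m\in\mathbb Z,\ i\ge1).
\end{equation}

The element $\gamma$ plays the role of $t^{N_n}$, and the homomorphism $A_*\colon\Gamma\to\pi_1(\mathbb T,0)=\mathbb Z$ plays the role of the exponent sum of $t$. We need $A_*(\gamma)$. Hypothesis (R1) is a homotopy of maps on $\Sigma$, while $\gamma$ comes from the arc $\xi([0,N_n])$, which is not closed; so (R1) determines $A_*(\gamma)$ only up to an error. The error is bounded along the whole line, and therefore vanishes when we pass to powers of $\gamma$.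

\begin{lemma}\label{lem:degree}
$A_*(\gamma)=N_n$.
\end{lemma}

\begin{proof}
Let $l\ge1$ and $m=N_nl$. By periodicity of $g$, and by canceling $\bar c_a\cdot c_a$,
\[
\gamma^l=g(0)g(1)\cdots g(m-1)=\bigl[c_0\cdot(\psi(\xi(s),*))_{0\le s\le m}\cdot\bar c_m\bigr].
\]
The integer $A_*(\gamma^l)$ is the sum of the changes of real lifts of the images under $A$ of the three parts. By (R1) the map $\chi-q_0\colon\Sigma\to\mathbb T$ is null-homotopic, so by (F3) it lifts to a map $\eta\colon\Sigma\to\mathbb R$. Then $s\mapsto s+\eta(\xi(s))$ is a lift of $s\mapsto\chi(\xi(s))$. By (F3) again, $Ac\colon\Delta\times[0,1]\to\mathbb T$ has a lift $\tilde c$ with $\tilde c(a,0)=0$. Therefore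
\[
l\,A_*(\gamma)=\tilde c(0,1)+\bigl(N_nl+\eta(\xi(m))-\eta(0)\bigr)-\tilde c(m,1).
\]
The functions $\eta$ and $\tilde c$ are continuous on compact spaces, so $l\,|A_*(\gamma)-N_n|\le2\sup|\eta|+2\sup|\tilde c|$ for all $l\geq 1$. Hence $A_*(\gamma)=N_n$.
\end{proof}

\section{Detecting residues modulo $N_j$}\label{sec:detect}

We now realize the homomorphism $\Gamma\to\mathbb Z/N_j*\mathbb Z$ of Example~\ref{ex:model} by a map of spaces; this form makes sense for any $V_j$, including simply connected ones. Fix $j\ge1$. Let $\Lambda_j$ be a CW complex of type $K(\mathbb Z/N_j,1)$, that is, a connected complex with fundamental group $\mathbb Z/N_j$ and contractible universal cover. Let $\lambda_j\colon\mathbb T\to\Lambda_j$ be a loop at the base vertex representing a generator $\tau$. Put $W_j=\Lambda_j\vee V_j$; by van Kampen's theorem $\pi_1(W_j)=\langle\tau\rangle*\pi_1(V_j)$. Let $\kappa_j\colon W_j\to V_j$ collapse $\Lambda_j$, and let $\rho_j\colon V\to V_j$ collapse the summands $V_i$, $i\ne j$.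

\begin{lemma}\label{lem:C}
There is a pointed map $C_j\colon K\to W_j$ such that $C_j=\lambda_jA$ on $\mathbb T_0$ and on $\mathbb T_i\times V_i$ for $i\ne j$, and $\kappa_jC_j\simeq\rho_jB$.
\end{lemma}

\begin{proof}
It remains to define $C_j$ on $\mathbb T_j\times V_j$, where it should remember the coordinate $y$ and agree with $x\mapsto\lambda_j(N_jx)$ on $\mathbb T_j\times *$. The map $(x,y)\mapsto y\in V_j\subset W_j$ is constant on $\mathbb T_j\times *$. The loop $x\mapsto\lambda_j(N_jx)$ represents $\tau^{N_j}=1$, so there is a homotopy in $\Lambda_j$ from the constant map to this loop. By (F2) it extends to a homotopy $H_t\colon\mathbb T_j\times V_j\to W_j$ with $H_0(x,y)=y$. Let $C_j=H_1$ on $\mathbb T_j\times V_j$. The pieces respect the identifications, so $C_j$ is continuous, and $C_j(k_0)=\lambda_j(0)$ is the base point. Since $H_t(\mathbb T_j\times *)\subset\Lambda_j$, the homotopy $\kappa_jH_t$ is constant, equal to $*$, on $\mathbb T_j\times *$. Extended by $*$ over the other pieces, it defines by (F4) a homotopy $K\times[0,1]\to V_j$ from $\rho_jB$ to $\kappa_jC_j$.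
\end{proof}

In Example~\ref{ex:model} the image of $h_j(0)$ was the generator $y$. In general we know only that its projection to $V_j$ is the identity up to free homotopy. This is enough, and it is the only place where admissibility is used.

\begin{lemma}\label{lem:fixed}
Let $V_j$ satisfy \textup{(a)} or \textup{(b)}. Let $h\colon V_j\to W_j$ be a pointed map with $\kappa_jh$ freely homotopic to $1_{V_j}$, and let $\sigma\in\langle\tau\rangle$ satisfy $\sigma\cdot[h]=[h]$. Then $\sigma=1$.
\end{lemma}

\begin{proof}
Suppose $\sigma\ne1$.

\emph{Case} (a). Recall that every element of a free product $G_1*G_2$ is represented by a unique reduced word, a word in nontrivial elements taken alternately from the two factors. The centralizer of a nontrivial $\sigma\in G_1$ lies in $G_1$. Indeed, let $z\notin G_1$ commute with $\sigma$, and write $z=c_1z'c_2$ with $c_1,c_2\in G_1$ and $z'$ a reduced word that begins and ends with a letter of $G_2$. From $z\sigma z^{-1}=\sigma$ we get $z'(c_2\sigma c_2^{-1})z'^{-1}=c_1^{-1}\sigma c_1$. The left side is a reduced word of length at least $3$, the right side has length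 $1$, a contradiction.

By (A3), $h_*\pi_1(V_j)$ centralizes $\sigma$ in $\langle\tau\rangle*\pi_1(V_j)$, so it lies in $\langle\tau\rangle$, and $(\kappa_jh)_*$ is trivial on $\pi_1(V_j)$. But $\kappa_jh$ is pointed and freely homotopic to the identity, so by (A3) it induces an inner automorphism of $\pi_1(V_j)\ne1$. This is a contradiction.

\emph{Case} (b). Now the fundamental group of $V_j$ carries no information, and we look at the universal cover $\pi\colon\widetilde W\to W_j$ instead. It consists of the contractible complex $\widetilde\Lambda_j$ with a copy of $V_j$ attached at each point of the fiber $E$ over the base point, $|E|=N_j$. Collapsing the contractible subcomplex $\widetilde\Lambda_j$ is a homotopy equivalence onto a wedge of copies of $V_j$. So for any prime $p$, identifying each copy with $V_j$ by $\pi$,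
\[
\tilde H_*(\widetilde W;\mathbb F_p)=\bigoplus_{s\in E}\tilde H_*(V_j;\mathbb F_p).
\]
A deck transformation $D$ carries the copy at $s$ to the copy at $Ds$ compatibly with $\pi$, so it permutes the coordinates. The map $\kappa_j\pi$ is the identity on each copy and constant on $\widetilde\Lambda_j$, so it induces $(z_s)\mapsto\sum_sz_s$.

Let $o>1$ be the order of $\sigma$ and $p$ a prime dividing $o$. Then $p\mid N_j$, so $p$ divides one of $p_1,\dots,p_j$, and $\tilde H_*(V_j;\mathbb F_p)\ne0$ by (b). As $V_j$ is simply connected, $h$ has a lift $\tilde h\colon V_j\to\widetilde W$. Identify $\pi_1(W_j)$ with the deck group using the base point $\tilde h(*)$, and let $D$ correspond to $\sigma$; it has order $o$ and sends $\tilde h(*)$ to the endpoint of the lift of $\sigma$ starting at $\tilde h(*)$. Since $\sigma\cdot[h]=[h]$, there is a homotopy from $h$ to $h$ whose trace represents $\sigma$. Its lift starting at $\tilde h$ ends at a lift of $h$ sending $*$ to $D\tilde h(*)$, which is $D\tilde h$ because $V_j$ is connected. Thus $\tilde h\simeq D\tilde h$. For $z\in\tilde H_*(V_j;\mathbb F_p)$, the element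 $\tilde h_*(z)=(z_s)$ is fixed by $D_*$, so $s\mapsto z_s$ is constant on the orbits of $\langle D\rangle$ in $E$. The deck group acts freely, so every orbit has $o$ elements. With a set $E'$ of orbit representatives,
\[
z=(\kappa_jh)_*z=(\kappa_j\pi)_*\tilde h_*z=\sum_{s\in E}z_s=o\sum_{s\in E'}z_s=0 ,
\]
since $p\mid o$. This contradicts $\tilde H_*(V_j;\mathbb F_p)\ne0$.
\end{proof}

\section{Proof of the rigidity of slices}\label{sec:rigidity}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Let $n,k_i,\gamma$ be as in Section~\ref{sec:monodromy}. Let $\alpha\in\Delta_n$, and let $\delta$ be the trace of a homotopy from $\psi_0$ to $\psi_\alpha$. Put $w=[c_0\cdot\delta\cdot\bar c_\alpha]\in\Gamma$ and $\omega=A_*(w)\in\mathbb Z$. The restriction of the homotopy to any $V_j$ has trace $\delta$, so by (A1)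
\begin{equation}\label{eq:w}
h_j(0)=(c_0)_\#\delta_\#[\psi_\alpha|V_j]=w\cdot(c_\alpha)_\#[\psi_\alpha|V_j]=w\cdot h_j(\alpha)\qquad(j\ge1).
\end{equation}
Choose loops representing $w$ and $\gamma$; they lie in some $K_M$. The data $n,\gamma,w,\omega,M$ do not depend on $j$.

Fix $j>M$. Formula \eqref{eq:power} describes $h_j$ only at integers, so we approximate $\alpha$ by an integer, closely enough for two purposes: $h_j$ should not see the difference, and the residues modulo $N_j$ should agree. Let $k=\max(n,j,k_j)$. By ($\Delta$3) there is $m_j\in\mathbb Z$ with $\alpha-N_nm_j\in\Delta_k$. By \eqref{eq:power}, Lemma~\ref{lem:locconst} and \eqref{eq:w},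
\[
\gamma^{-m_j}\cdot h_j(0)=h_j(N_nm_j)=h_j(\alpha)=w^{-1}\cdot h_j(0),
\]
hence
\begin{equation}\label{eq:fix}
(w\gamma^{-m_j})\cdot h_j(0)=h_j(0).
\end{equation}

Apply $C_j$. Because $j>M$, we have $C_j=\lambda_jA$ on $K_M$, so $(C_j)_*[\beta]=\tau^{A_*[\beta]}$ for every loop $\beta$ at $k_0$ in $K_M$. With Lemma~\ref{lem:degree},
\[
\sigma:=(C_j)_*(w\gamma^{-m_j})=\tau^{\,\omega-N_nm_j}.
\]
Let $\Phi\colon V_j\to K$ be a pointed map representing $h_j(0)$, and let $h=C_j\Phi$. By \eqref{eq:fix} and (A2), $\sigma\cdot[h]=[h]$. By the definition of $h_j(0)$, the map $\Phi$ is freely homotopic to $\psi_0|V_j$; so Lemma~\ref{lem:C} and (R2) give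
\[
\kappa_jh\simeq\kappa_jC_j\psi_0|V_j\simeq\rho_jB\psi_0|V_j\simeq\rho_j|V_j=1_{V_j}.
\]
By Lemma~\ref{lem:fixed}, $\sigma=1$, that is, $\omega-N_nm_j\in\Delta_j$. Since also $\alpha-N_nm_j\in\Delta_k\subset\Delta_j$, we get $\alpha-\omega\in\Delta_j$.

This holds for every $j>M$, so $\alpha=\omega\in\mathbb Z$ by ($\Delta$1).
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:general}, and the answer to the Question is negative.

\begin{remark}[what fails without the hypotheses]\label{rem:hyp}
(1) The condition $p_n\ge2$ enters through ($\Delta$2) and ($\Delta$4). If all but finitely many $p_n$ were $1$, the inverse limit would be a circle, which has a product with $V$ by (P1).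
(2) The last step needs infinitely many indices $j>M$. For a finite wedge the product exists by (P2).
(3) The summands share a base point, so one element $w$ serves all $j$ in \eqref{eq:w}. For a disjoint union of the $V_j$ each component has its own trace, and the product exists by Theorem~\ref{thm:positive}.
(4) If $V_j$ is a point, then $h$ is constant and every $\sigma$ fixes it, so Lemma~\ref{lem:fixed} is false without a condition such as (a) or (b); if all $V_i$ are points, $\Sigma$ itself is a product.
\end{remark}

\section{Topological sums: the positive result}\label{sec:positive}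

Starting from (P2), we show that being a product passes to homotopy retracts of the second factor and to topological sums. We say that ``$X\times Y$ is a product'' if $(X\times Y,S[\pi_X],S[\pi_Y])$ is a product in $\mathbf{Sh}$.

\begin{lemma}[retracts]\label{lem:retract}
Let $\iota\colon Y'\to Y$ and $\rho\colon Y\to Y'$ be maps with $\rho\iota\simeq1_{Y'}$. If $X\times Y$ is a product, then so is $X\times Y'$.
\end{lemma}

\begin{proof}
Given $F\colon Z\to X$ and $G\colon Z\to Y'$, let $H'\colon Z\to X\times Y$ have components $F$ and $S[\iota]G$. Since $\pi_X(1\times\rho)=\pi_X$ and $\pi_{Y'}(1\times\rho)=\rho\pi_Y$, the morphism $S[1\times\rho]H'$ has components $F$ and $S[\rho\iota]G=G$. If $H_1,H_2\colon Z\to X\times Y'$ both have components $F,G$, then $S[1\times\iota]H_1$ and $S[1\times\iota]H_2$ both have components $F,S[\iota]G$, so they are equal. Composing with $S[1\times\rho]$ gives $H_1=H_2$, because $(1\times\rho)(1\times\iota)\simeq1$.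
\end{proof}

\begin{lemma}[morphisms out of a sum]\label{lem:coproduct}
A topological sum $Z=\bigsqcup_\mu Z_\mu$, with the morphisms induced by the inclusions, is a coproduct in $\mathbf{Sh}$: a morphism $H\colon Z\to T$ is determined by its restrictions $H|Z_\mu$, and these can be prescribed arbitrarily.
\end{lemma}

\begin{proof}
We have $[Z,Q]=\prod_\mu[Z_\mu,Q]$ naturally in $Q$, and a natural family $[T,Q]\to\prod_\mu[Z_\mu,Q]$ is the same as a collection of natural families $[T,Q]\to[Z_\mu,Q]$.
\end{proof}

Morphisms \emph{into} a sum need an argument, because a shape morphism does not send points to points. Let $T=\bigsqcup_{\mu\in\Omega}T_\mu$, give $\Omega$ the discrete topology, and let $\nu\colon T\to\Omega$ be the index map. A discrete space is a CW complex, and homotopic maps into it are equal. So by (S1), for $H\in\mathbf{Sh}(Z,T)$ the composite $S[\nu]H$ is induced by a unique map $Z\to\Omega$, namely $H^*[\nu]$. It tells which part of $Z$ goes to which summand.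

\begin{lemma}[morphisms into a summand]\label{lem:summand}
Let $T_\mu\neq\emptyset$, let $l\colon T_\mu\to T$ be the inclusion, and let $H\in\mathbf{Sh}(Z,T)$ be such that $H^*[\nu]$ is the constant map with value $\mu$. Then $H=S[l]H'$ for a unique $H'\in\mathbf{Sh}(Z,T_\mu)$.
\end{lemma}

\begin{proof}
Choose $t_0\in T_\mu$, and let $\rho\colon T\to T_\mu$ be the identity on $T_\mu$ and send the other summands to $t_0$. Then $\rho l=1$, so $H=S[l]H'$ forces $H'=S[\rho]H$. It remains to show $S[l\rho]H=H$, that is, $H^*[ul\rho]=H^*[u]$ for every $u\colon T\to Q$, $Q\in\mathbf{HPol}$. We factor both $u$ and $ul\rho$ through a single map that records whether a point lies in $T_\mu$. Let $Q'\sqcup Q''\in\mathbf{HPol}$ be the sum of two copies of $Q$, and let $v\colon T\to Q'\sqcup Q''$ be $u$ with values in $Q'$ on $T_\mu$ and with values in $Q''$ on the other summands. Let $f_1,f_2\colon Q'\sqcup Q''\to Q$ both be the identity on $Q'$; on $Q''$ let $f_1$ be the identity and $f_2$ the constant map to $u(t_0)$. Then $f_1v=u$ and $f_2v=ul\rho$.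

Let $H^*[v]=[v']$. Let $d\colon Q'\sqcup Q''\to\{0,1\}$ be $0$ on $Q'$ and $1$ on $Q''$, and let $b\colon\Omega\to\{0,1\}$ be $0$ at $\mu$ and $1$ elsewhere. Then $dv=b\nu$, so by naturality $[dv']=H^*[b\nu]$ is the constant map $b(\mu)=0$. Hence $v'(Z)\subset Q'$, where $f_1=f_2$, and $H^*[u]=[f_1v']=[f_2v']=H^*[ul\rho]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
First let $X$ or $Y$ be empty. A shape morphism $F\colon Z\to\emptyset$ sends the unique class in $[\emptyset,\{0,1\}]$ to a map $Z\to\{0,1\}$ that, by naturality, is unchanged when $0$ and $1$ are exchanged; so $Z=\emptyset$. Only $Z=\emptyset$ has morphisms to both factors, and $\mathbf{Sh}(\emptyset,\emptyset)$ has one element, so $X\times Y=\emptyset$ is a product.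

Now let $X\ne\emptyset$ and $Y=\bigsqcup_{\mu\in\Omega}Y_\mu$ with all $Y_\mu\ne\emptyset$; empty summands are discarded. By (P2) and Lemma~\ref{lem:retract}, each $X\times Y_\mu$ is a product. Let $\nu\colon Y\to\Omega$ be the index map, and let $l_\mu\colon Y_\mu\to Y$ and $j_\mu\colon X\times Y_\mu\to X\times Y=\bigsqcup_\mu X\times Y_\mu$ be the inclusions. The index map of $X\times Y$ is $\nu\pi_Y$, and $\pi_Xj_\mu=\pi_X$, $\pi_Yj_\mu=l_\mu\pi_{Y_\mu}$.

Let $F\colon Z\to X$ and $G\colon Z\to Y$ be given. The fibers $Z_\mu$ of the map $G^*[\nu]\colon Z\to\Omega$ are open, so $Z=\bigsqcup_\mu Z_\mu$. By Lemma~\ref{lem:summand}, $G|Z_\mu=S[l_\mu]G_\mu$ for a unique $G_\mu\colon Z_\mu\to Y_\mu$. Let $H_\mu\colon Z_\mu\to X\times Y_\mu$ be the morphism with components $F|Z_\mu$ and $G_\mu$.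

\emph{Existence.} By Lemma~\ref{lem:coproduct} there is $H\colon Z\to X\times Y$ with $H|Z_\mu=S[j_\mu]H_\mu$. The components of $H|Z_\mu$ are $F|Z_\mu$ and $S[l_\mu]G_\mu=G|Z_\mu$, so the components of $H$ are $F$ and $G$.

\emph{Uniqueness.} Let $H$ have components $F,G$. Then $H^*[\nu\pi_Y]=(S[\pi_Y]H)^*[\nu]=G^*[\nu]$, which is constant with value $\mu$ on $Z_\mu$. By Lemma~\ref{lem:summand}, $H|Z_\mu=S[j_\mu]H'_\mu$ for some $H'_\mu$. The first component of $H'_\mu$ is $F|Z_\mu$, and its second component $G'_\mu$ satisfies $S[l_\mu]G'_\mu=G|Z_\mu$, so $G'_\mu=G_\mu$. Since $X\times Y_\mu$ is a product, $H'_\mu=H_\mu$, and $H$ is determined by Lemma~\ref{lem:coproduct}.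
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classification}]
By (F1), $Y$ is the topological sum of its components. If each component is homotopy equivalent to a finite wedge of spheres, it is dominated by a compact Hausdorff space, and $\Sigma_{\mathfrak p}\times Y$ is a product by Theorem~\ref{thm:positive}. Otherwise some component $Y_0$ is homotopy equivalent to an infinite wedge of spheres of positive dimension. Choose a sequence of distinct summands $S^{d_1},S^{d_2},\dots$. The subwedge $V=\bigvee_{i\ge1}S^{d_i}$ is a retract of the whole wedge (collapse the other summands), hence a retract of $Y_0$ in $\mathbf H$, and $Y_0$ is a retract of $Y$ (send the other components to a point of $Y_0$). So the admissible wedge $V$ is a retract of $Y$ in $\mathbf H$, and, after applying $S$, in $\mathbf{Sh}$. By Theorem~\ref{thm:general} there is no product.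

A component of a graph is homotopy equivalent to a wedge of circles (collapse a maximal tree), and its fundamental group is free on the set of these circles. A free group is finitely generated if and only if its basis is finite. So if all components have finitely generated fundamental group, all the wedges are finite and the product exists; otherwise one of them is infinite and, as just shown, no product exists.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{An existence theorem concerning ordinary},
\texttt{http://im-pmf.weebly.com/uploads/5/8/9/8/58988609/mardeshic.pdf}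

\bibitem{Mar73}
Marde\v{s}i\'c, 1973.

\bibitem{MS}
Marde\v{s}i\'c and Segal, \emph{Shape Theory}.

\end{thebibliography}
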